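# Fox colorings with $\lfloor\log_2 p\rfloor+2$ colors

## 1. Fox colorings, generating colorings, and the minimal number of colors

Knots and links lie in $\mathbb R^3$ and are given by diagrams in the plane. An *arc* of a diagram is a piece running from one under-crossing to the next; a component without under-crossings counts as one arc. Throughout, $m\ge 3$ is an odd integer, and $p$ denotes an odd prime.

**Definition (coloring).** An *$m$-coloring* of a diagram $D$ is a map $\gamma$ from the arcs of $D$ to $\mathbb Z/m$ such that at each crossing
$$(\text{sum of the colors of the two under-arcs}) = 2\cdot(\text{color of the over-arc}).\tag{1}$$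
It is *trivial* if it is constant. A knot is *$p$-colorable* if some diagram of it has a non-trivial $p$-coloring.

So a strand of color $c$ that passes under a strand of color $t$ comes out with color $2t-c$. We write
$$c*t=2t-c .$$
Note that $(c*t)*t=c$. Condition (1) survives every affine change of colors $x\mapsto ux+v$, because it says that a combination with coefficients $1,1,-2$, whose sum is $0$, vanishes.

*Example 1.* The standard diagram of the trefoil has three arcs and three crossings, and at each crossing all three arcs meet. Coloring the arcs $0,1,2\in\mathbb Z/3$ gives a non-trivial $3$-coloring: $0+1=2\cdot 2$, $1+2=2\cdot0$, $0+2=2\cdot1$ modulo $3$.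

*Example 2.* The standard diagram of the figure-eight knot has four arcs $a,b,c,d$, met in this order along the knot, and its four crossings give
$$b+c=2a,\qquad c+d=2b,\qquad d+a=2c,\qquad a+b=2d .$$
Modulo $5$, starting with $a=0$, $b=1$, we get $c=-1=4$ and $d=2-4=3$; the last two equations read $3=8$ and $1=6$, both true modulo $5$. So the colors $0,1,4,3$ form a non-trivial $5$-coloring.

**Textbook fact (transport).** If two diagrams differ by a Reidemeister move inside a disc, then each coloring of the first agrees outside the disc with exactly one coloring of the second. For instance, pushing a strand of color $q$ under a strand of color $t$ creates one new arc, of color $q*t$, and the strand comes out with color $(q*t)*t=q$. Consequently an isotopy induces a bijection between the colorings of the two diagrams; if the isotopy takes place over a disc $U$ of the plane, corresponding colorings agree outside $U$. The same holds for tangles in a rectangle with fixed boundary. For instance, the crossingless diagram of the unknot has only constant colorings, and a non-trivial coloring cannot correspond to a constant one (constant colorings correspond to constant colorings), so the unknot is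 not $p$-colorable for any $p$.

**Definition (generating coloring).** An $m$-coloring is *generating* if the differences of its colors generate the group $\mathbb Z/m$. For $m=p$ prime this means exactly "non-trivial".

*Example 3.* The colors $0,3,6\in\mathbb Z/9$ on the trefoil satisfy $0+3=2\cdot6$, $3+6=2\cdot 0$, $0+6=2\cdot 3$ modulo $9$. This $9$-coloring is non-trivial but not generating.

**Definition (minimal number of colors).** For a non-trivially $p$-colored diagram $(D,\gamma)$ let $N(D,\gamma)=\#\operatorname{Im}(\gamma)$. For a $p$-colorable knot $K$ let $C_p(K)$ be the minimum of $N(D,\gamma)$ over all non-trivially $p$-colored diagrams of $K$.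

*Example 4.* For $p=3$ every non-trivial coloring uses all three colors: if it used only two, some crossing would have under-arcs of distinct colors $a\neq c$ (follow the knot), and the over-color $b$ with $a+c=2b$ differs from both, since $b=a$ forces $c=a$. So $C_3(K)=3$ for every $3$-colorable knot, and $3=\lfloor\log_2 3\rfloor+2$.

The question, posed as an open question in "The Pallet Graph of a Fox Coloring" (https://ynu.repo.nii.ac.jp/record/8721/files/N1301.pdf), is whether the number of colors one can reach depends only on $p$ and not on the knot: does every $p$-colorable knot satisfy $C_p(K)=\lfloor\log_2p\rfloor+2$? The answer is yes.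

**Theorem 1.** For every odd prime $p$ and every $p$-colorable knot $K$ in $\mathbb R^3$, $C_p(K)=\lfloor\log_2p\rfloor+2$.

The upper bound comes from a palette that serves all knots at once.

**Theorem 2.** Let $p\ge5$ be a prime and $n=\lfloor\log_2p\rfloor+2$. There is a set $S_p\subset\mathbb Z/p$ with $|S_p|=n$, depending only on $p$, such that every $p$-colorable knot has a non-trivially $p$-colored diagram all of whose colors lie in $S_p$.

Primality hardly enters the proof, and we shall get the following two statements with little extra work.

**Theorem 3.** Let $m\ge3$ be odd and $n=\lfloor\log_2m\rfloor+2$.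

1. There is an $n$-element set $S_m\subset\mathbb Z/m$, depending only on $m$, such that for every link $L$ and every generating $m$-coloring $\gamma$ of $L$ there is a diagram of $L$ on which the coloring corresponding to $\gamma$ uses only colors in an affine image of $S_m$.
2. For a knot, every generating $m$-coloring of every diagram uses at least $n$ colors. Hence, if a knot $K$ has a generating $m$-coloring, the minimum number of colors over such colorings of its diagrams is exactly $\lfloor\log_2m\rfloor+2$. It is attained by each such coloring, always with palette $S_m$ up to an affine map.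

**Corollary 4.** Let $m$ be odd and let $K$ be a knot with a non-trivial $m$-coloring. The minimum number of colors of non-trivially $m$-colored diagrams of $K$ is $\lfloor\log_2p\rfloor+2$, where $p$ is the smallest prime divisor of $m$ for which $K$ is $p$-colorable.

## 2. The figure-eight knot and the torus knots $T(2,p)$

For $p=5$ the target is $\lfloor\log_25\rfloor+2=4$, and Example 2 reaches it: the figure-eight diagram has only four arcs. Four colors modulo $5$ is "all but one".

For larger $p$ the standard diagrams can be far from the target. Take the torus knot $T(2,p)$, the closure of the two-strand braid with $p$ equal crossings. Two strands with colors $(x,y)$ leave a crossing (the $x$-strand passing under) with colors $(y,2y-x)$. Start with $(0,1)$: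
$$(0,1)\to(1,2)\to(2,3)\to\cdots\to(p,p+1)=(0,1).$$
After $p$ crossings the colors close up, so this is a non-trivial $p$-coloring, and it uses all $p$ colors. For $p=11$ the theorem promises a diagram with $5$ colors in place of $11$; for $p=101$ one with $8$ colors in place of $101$. The diagram has to be changed drastically, and in a way that works for every knot.

## 3. The lower bound from a spanning-tree determinant

This section proves the first sentence of Theorem 3(2): *a generating $m$-coloring of a knot diagram uses at least $\lfloor\log_2m\rfloor+2$ colors*. It also shows where the logarithm comes from: a determinant that is a non-zero multiple of $m$ is a sum of $2^{N-1}$ terms, each $0$ or $\pm1$.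

**Step 1: a graph on the colors.** The purpose is to extract just enough crossing relations. Let $T$ be the set of colors used and $N=|T|$; since the coloring is generating and $m>1$, $N\ge2$. Join distinct $a,c\in T$ by an edge if some crossing has under-arcs of colors $a$ and $c$, and label the edge by the color $b$ of the over-arc. Then $a+c=2b$, and $b\ne a,c$. Following the knot, consecutive arcs have equal colors or colors joined by an edge, and all arcs are visited; so the graph is connected. Choose a spanning tree. It has $N-1$ edges.

**Step 2: a square matrix killed by the colors.** Each tree edge gives an integer row $e_a+e_c-2e_b$ in $\mathbb Z^T$. Delete the column of one color $t_0$ to obtain an $(N-1)\times(N-1)$ integer matrix $B$. Let $x=(t-t_0)_{t\neq t_0}\in(\mathbb Z/m)^{N-1}$. Before deletion, each row gives $a+c-2b=0$ on the vector $(t)_{t\in T}$ and $0$ on constant vectors, hence $0$ on $(t-t_0)_{t\in T}$, whose $t_0$-entry is $0$. So $Bx=0$ modulo $m$. Multiplying by the adjugate of $B$ gives $\det(B)\,x=0$. The entries of $x$ generate $\mathbb Z/m$, so $m\mid\det B$.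

**Step 3: the determinant is odd.** This shows that it is not $0$. Modulo $2$ the rows are $e_a+e_c$, so $B$ is the incidence matrix of a tree with one vertex column deleted. A tree with at least two vertices has a leaf different from $t_0$; its column has exactly one entry $1$. Expand along this column and remove the leaf and its edge. By induction $\det B$ is odd.

**Step 4: the determinant is small.** Write each row as $(e_a-e_b)+(e_c-e_b)$ and expand multilinearly: $\det B$ is a sum of $2^{N-1}$ determinants of matrices whose rows are of the form $e_x-e_y$ with the $t_0$-entry deleted. Such a determinant is $0$ or $\pm1$. Indeed, each row has at most one entry $1$, at most one entry $-1$, and otherwise zeros. If a row vanishes, the determinant is $0$. If a row has a single non-zero entry, expand along it and use induction. If every row has both a $1$ and a $-1$, the columns add up to $0$ and the determinant is $0$. Hence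
$$m\le|\det B|\le2^{N-1}.$$
As $m>1$ is odd, $m<2^{N-1}$, so $N-1\ge\lfloor\log_2m\rfloor+1$. This is the claim. $\square$

*Example 5.* In Example 2, $T=\{0,1,3,4\}$. Take the tree with edges $1$–$4$ (label $0$), $4$–$3$ (label $1$), $3$–$0$ (label $4$) and $t_0=0$. In the columns $1,3,4$,
$$B=\begin{pmatrix}1&0&1\\-2&1&1\\0&1&-2\end{pmatrix},\qquad \det B=(-2-1)+(-2)=-5 .$$
It is odd, divisible by $5$, and at most $2^3$ in absolute value.

From here on we construct diagrams with few colors.

## 4. Overpaths colored $0$ and $1$

The aim of this section is to bring any generating coloring into a form in which all *over*-crossing strands have color $0$ or $1$.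

**Definition (overpaths and underpaths).** Cut each component of a link diagram into consecutive arcs, alternately *overpaths* (containing no under-crossing points) and *underpaths* (containing no over-crossing points), with cut points away from the crossings and with at least two overpaths on each component.

*Example 6.* In the trefoil diagram over- and under-passages alternate. Each of the three arcs of Example 1 contains one over-passage, so we get three overpaths, of colors $0,1,2$, and three underpaths, each passing one crossing.

Such a decomposition always exists. Cut wherever the type of passage changes. If a component has too few overpaths, declare a tiny crossingless piece of an underpath to be an overpath, which cuts the underpath in two, or a tiny crossingless piece of an overpath to be an underpath. A component all of whose passages are of one type, or that has no crossings, is treated as one closed run of that type (either type, if there are no crossings), into which two tiny pieces of the other type are inserted.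

At every crossing an overpath passes over an underpath. Hence the overpaths $\alpha_1,\dots,\alpha_b$ are pairwise disjoint embedded arcs in the plane, and so are the underpaths. Each overpath lies in one arc of the diagram and so has a color $c_i$.

**Lemma 5.** For $i\neq j$ there is an isotopy to a diagram with overpath/underpath decomposition with the same overpaths, $\alpha_j$ being lengthened, such that in the corresponding coloring $c_i$ is replaced by $2c_j-c_i$ and all other overpath colors are unchanged. Call this the move $M(i,j)$.

*Proof.* We throw a loop of $\alpha_j$ over the whole of $\alpha_i$.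

Let $N$ be a thin closed disc neighborhood of $\alpha_i$, disjoint from the other overpaths. Then $\partial N$ meets the diagram only in underpaths. Let $\delta$ be a simple path from an interior point of $\alpha_j$, not a crossing, to $\partial N$, otherwise disjoint from $N$ and from all overpaths, and transverse to the underpaths. It exists because finitely many disjoint embedded arcs and closed discs do not separate the plane. Let $U$ be a thin closed disc neighborhood of $\delta\cup N$, taken on the side of $\alpha_j$ on which $\delta$ leaves, so that $U\cap\alpha_j$ is a small crossing-free arc $I\subset\partial U$, and $U$ meets no overpaths other than $\alpha_i$ and, along $I$, $\alpha_j$. Let $J$ be the other arc of $\partial U$ with the ends of $I$. Replace $I$ by $J$, running above everything else. This is an isotopy, since $I\cup J$ bounds a copy of $U$ lying above everything. Since $J$ meets the old diagram only in underpaths, all new crossings have the new $\alpha_j$ over underpaths, and we again have a decomposition with the same overpaths.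

Color the new diagram as follows: outside $U$ as before; inside $U$, replace every color $q$ by $2c_j-q$. At a crossing with $J$ the under-colors are $q$ and $2c_j-q$, as (1) demands. At crossings inside $U$ condition (1) holds because $q\mapsto2c_j-q$ is affine. The only overpath inside $U$ is $\alpha_i$, so the overpath colors change as stated.

This is the coloring corresponding to the old one. The corresponding coloring agrees with the old one outside $U$, and its colors inside $U$ are then forced. Indeed, no component of the link lies inside $U$, as it would have two overpaths there. A strand entering $U$ through $J$ with color $q$ has color $2c_j-q$ just inside. Near an end of $\alpha_i$ the adjacent underpath runs from $J$ straight to that end without meeting $\alpha_i$, so the color of $\alpha_i$ is forced. Every other strand in $U$ changes color only under $\alpha_i$, so its colors are forced too. $\square$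

**Proposition 6.** Let $\gamma$ be a generating $m$-coloring of a link diagram. After an isotopy and an affine change of colors $x\mapsto ux+v$ with $u$ a unit, there is a decomposition in which one overpath has color $1$ and all other overpaths have color $0$. Moreover every underpath then has an end on a $0$-colored overpath.

*Proof.* **Step 1: the overpath colors generate.** Let $H$ be the subgroup of $\mathbb Z/m$ generated by the differences $c_i-c_j$. Every underpath starts at an overpath, with a color in $c_1+H$; passing under an overpath changes $x=c_1+h$ into $2c_i-x=c_1+2(c_i-c_1)-h\in c_1+H$. So all colors of the diagram lie in $c_1+H$, and since the coloring is generating, $H=\mathbb Z/m$.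

**Step 2: a Euclidean algorithm by moves.** Translate the colors so that $c_1=0$. Now $c_2,\dots,c_b$ generate $\mathbb Z/m$. For distinct $i,j\ge2$ do $M(i,1)$ and then $M(i,j)$:
$$c_i\mapsto -c_i\mapsto 2c_j+c_i .$$
Since $2$ is invertible modulo $m$, repeating this realizes $c_i\mapsto c_i+kc_j$ for every $k\in\mathbb Z$. Represent the colors by integers in $\{0,\dots,m-1\}$. As long as two of $c_2,\dots,c_b$ are non-zero, replace the larger one by its remainder on division by the smaller one (if they are equal, replace one of them by $0$). The sum of the representatives drops each time, so we stop, and then at most one entry is non-zero. The ideal generated by $c_2,\dots,c_b$ has not changed: it is $\mathbb Z/m$. So exactly one entry $g$ is non-zero, and $g$ is a unit. Multiply all colors by $g^{-1}$.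

**Step 3: ends of underpaths.** Each component has at least two overpaths, so the two overpaths adjacent to an underpath are different. Only one overpath has color $1$, so one of the two has color $0$. $\square$

## 5. Colors along an underpath, and one rearranged strip

We are now in normal form. Follow an underpath $\beta$ from a $0$-colored end. It passes under overpaths whose colors form a word in the letters $0,1$. All crossings of the diagram lie on underpaths, so the palette is determined by the colors that occur along them.

The first thing to try is simply to read these colors off and hope that there are few. But passing under $1,0,1,0,\dots$ gives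
$$0,\ 2,\ -2,\ 4,\ -4,\ 6,\ \dots$$
and we shall see in (3) that the word $(10)^{(m-1)/2}$ takes the strand through *all* $m$ residues. The normal form gives no control over the words, so this approach stops here: having over-colors $0$ and $1$ only does not bound the number of colors.

What can be changed is the order and color of the strands over $\beta$. Here is the smallest case. Let $m=5$ and let $\beta$ pass under four vertical strands of colors $1,0,1,0$. The colors of $\beta$ are $0,2,3,4,1$: all five. Now, above $\beta$ in the plane (in the upper half of the strip), let the second vertical strand pass *under the third* to its right. Its color changes from $0$ to $0*1=2$, and the strands are now colored $1,1,2,0$. Let $\beta$ pass under them: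
$$0\xrightarrow{\ 1\ }2\xrightarrow{\ 1\ }0\xrightarrow{\ 2\ }4\xrightarrow{\ 0\ }1 .$$
In the lower half of the strip let the moved strand go back under its neighbor to its old place, where it has color $0$ again. The moved strand can be pulled straight by a Reidemeister II move in front of $\beta$, so the tangle is the old one up to isotopy; the strand $\beta$ starts and ends with the same colors as before; and the color $3$ has disappeared. The colors used are $0,1,2,4$.

The problem has become one about words: rewrite a word in $0,1$ by such moves, never leaving a palette $S$, until the colors of the strand underneath also stay in $S$.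

## 6. A calculus of words

Fix $S\subset\mathbb Z/m$ with $0,1\in S$. For a word $w=w_1\cdots w_l$ with letters in $\mathbb Z/m$ put
$$c\cdot w=(\cdots((c*w_1)*w_2)\cdots)*w_l .$$

**Definition (moves).** On words with letters in $S$ we allow the following moves on adjacent letters, provided that the new letter is in $S$:

* (X1) $ab\to b\,(a*b)$;
* (X2) $ab\to(b*a)\,a$;
* (Z) $t\to ttt$.

Write $w\sim w'$ if $w'$ is obtained from $w$ by X-moves, and $w\Rightarrow w'$ if it is obtained by X- and Z-moves.

X1 and X2 are inverse to each other: X2 turns $b\,(a*b)$ into $((a*b)*b)\,b=ab$, and similarly in the other order. So $\sim$ is an equivalence relation, while $\Rightarrow$ has a direction. Moves may be made inside a longer word. X-moves preserve the length of a word; Z lengthens it.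

All moves preserve the map $c\mapsto c\cdot w$, because
$$(c*b)*(a*b)=2(2b-a)-(2b-c)=2b-2a+c=(c*a)*b,\qquad((c*t)*t)*t=c*t.\tag{2}$$

**Definition (legal word).** A word $b=b_1\cdots b_l$ with letters in $S$ is *legal from $s$ to $s'$* if $s\in S$, all $s\cdot b_1\cdots b_i$ lie in $S$, and $s\cdot b=s'$.

*Example 7.* Let $m=5$, $S=\{-1,0,1,2\}$. The word $1010$ is not legal from $0$, since $0\cdot10=-2=3\notin S$. But $1010\to1120$ by X1 on the two middle letters, and $1120$ is legal from $0$ to $1$. This is the strip of Section 5.

**Definition (strip tangle).** In $R=[0,1]\times[-1,1]$ let $T(q_0;a)$ be the colored tangle diagram consisting of a horizontal strand $[0,1]\times0$ with leftmost color $q_0$, passing under vertical segments whose colors, from left to right, are the letters of the word $a$. For instance, Section 5 started from $T(0;1010)$ modulo $5$.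

**Lemma 7.** Let $q_0\in S$ and let $a$ have letters in $S$. If $a\Rightarrow b$ and $b$ is legal from $q_0$, then $T(q_0;a)$ is isotopic rel boundary in $R\times\mathbb R$ to a tangle with a diagram in $R$ colored only by $S$, with the same boundary colors. This coloring is the one corresponding to that of $T(q_0;a)$.

*Proof.* **Step 1: a tangle for each move and one undoing it.** Let $a=w_0\to w_1\to\cdots\to w_r=b$ be the moves. To the $i$-th move we associate a colored tangle $E_i$ with colors $w_{i-1}$ at the top and $w_i$ at the bottom, and a colored tangle $E_i'$ with $w_i$ at the top and $w_{i-1}$ at the bottom. Lines not involved go straight down.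

* For X1 at $ab$: in $E_i$ the line $a$ passes under the line $b$ to the right and becomes $a*b$.
* For X2 at $ab$: in $E_i$ the line $b$ passes under the line $a$ to the left and becomes $b*a$.
* In both cases $E_i'$ is the mirror image of $E_i$ in a horizontal line: the same line goes back under the same neighbor. So $E_iE_i'$ is isotopic to vertical lines by a Reidemeister II move.
* For Z at $t$: $E_i$ is the line $t$ together with, directly to its right, a local maximum whose two legs are the second and third of the letters $ttt$. $E_i'$ joins the first and second of these by a local minimum and lets the third continue down. All of it has color $t$. In $E_iE_i'$ one goes down along the first leg, around the minimum, up the second leg, around the maximum and down the third: a zigzag without crossings, isotopic to the line $t$.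

From the inside outward, it follows that $E_1\cdots E_rE_r'\cdots E_1'$ is isotopic rel boundary to vertical lines.

**Step 2: put the strand underneath.** Place $E_1\cdots E_r$ in the upper half of $R$ and $E_r'\cdots E_1'$ in the lower half, and let the horizontal strand run along $y=0$ under all lines. The lines lie in $z>0$, the strand in $z=0$; so the lines can be straightened within $z>0$ without touching the strand. The result is $T(q_0;a)$.

**Step 3: the colors.** The lines use only letters of $w_0,\dots,w_r$, hence colors in $S$. At $y=0$ they have the colors $b_1,\dots,b_l$, so the strand has the colors $q_0\cdot b_1\cdots b_i$, which lie in $S$ as $b$ is legal. Its last color is $q_0\cdot b=q_0\cdot a$ by (2), as in $T(q_0;a)$.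

**Step 4: it is the corresponding coloring.** The corresponding coloring has the same boundary colors. The lines lie in front of the strand, so their colors form a coloring of the tangle of lines alone; this tangle is isotopic rel boundary to vertical lines, so its colorings are determined by the colors at the top. Then the colors of the strand are determined by its left color $q_0$. So the corresponding coloring is ours. $\square$

## 7. From words to diagrams

The rest of the proof is the following statement about words.

**Proposition 8.** Let $m\ge5$ be odd and $n=\lfloor\log_2m\rfloor+2$. There is $S\subset\mathbb Z/m$ with $|S|=n$ and $0,1\in S$ such that for every word $a$ in the letters $0,1$ with $0\cdot a\in\{0,1\}$ there is a word $b$ with $a\Rightarrow b$ and $b$ legal from $0$.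

*Proof of Theorem 3(1) from Proposition 8.* For $m=3$ we have $n=3$, and $S_3=\mathbb Z/3$ will do. Let $m\ge5$ and let $S_m=S$ be as in Proposition 8. Given a generating coloring of a link, pass to the normal form of Proposition 6. Choose disjoint thin strips $R_\beta\cong[0,1]\times[-1,1]$ around the underpaths $\beta$, slightly extended into the two adjacent overpaths, with a $0$-colored end of $\beta$ on the left (turn the strip by a half-turn if necessary). The segments passing over $\beta$ belong to overpaths, so in $R_\beta$ the diagram is $T(0;a)$ with $a$ a word in $0,1$. The color at the right end is $0\cdot a$; it is the color of the overpath there, so $0\cdot a\in\{0,1\}$. By Proposition 8 and Lemma 7 we may replace $T(0;a)$ by an isotopic tangle colored by $S$ with the same boundary colors. Do this in every strip. Outside the strips there are no crossings, since every crossing lies on an underpath, and the colors there are $0$ and $1$, which are in $S$.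

All the colors are now in $S$. The coloring corresponds to the original one up to the affine change made in Proposition 6, by Lemmas 5 and 7. Undoing the affine change, the coloring corresponding to $\gamma$ has all its colors in an affine image of $S$. $\square$

*Proof of Theorem 2 from Proposition 8.* A non-trivial coloring modulo a prime $p\ge5$ is generating. By the proof just given, the knot has a diagram with a coloring (after the affine change) by colors in $S_p$. It is non-trivial because both $0$ and $1$ occur, on the overpaths. $\square$

It remains to prove Proposition 8.

## 8. Four properties that suffice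

From now on $m\ge5$ is odd and $n=\lfloor\log_2m\rfloor+2$, so $n\ge4$ and $2^{n-2}<m<2^{n-1}$.

A *base word* is a word in the letters $0,1$. For $q\ge1$ let
$$A_q=(10)^{q-1}1=1(01)^{q-1},$$
a palindrome; for example $A_1=1$, $A_2=101$. Let $c_d$ be the prefix of length $d$ of $101010\cdots$, with last letter $\ell_d$ ($1$ for $d$ odd, $0$ for $d$ even), and put $f(d)=0\cdot c_d$. By induction,
$$f(2r)=-2r,\qquad f(2r-1)=2r,\tag{3}$$
since $(-2r)*1=2r+2$ and $(2r+2)*0=-(2r+2)$. *The values $f(0),\dots,f(m-1)$ are distinct modulo $m$.* They are $-2r$ with $0\le r\le\frac{m-1}2$ and $2s$ with $1\le s\le\frac{m-1}2$. Within each family they are distinct since $2$ is invertible and the indices are distinct modulo $m$. If $-2r\equiv2s$, then $m\mid r+s$, but $1\le r+s\le m-1$. Note that $f(0)=0$ and $f(m-1)=-(m-1)=1$.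

The guiding observation is that a doubled letter is harmless: passing under $tt$ takes $0$ to $2t$ and back to $0$.

**Definition (pairs).** Given $Q\subset S$ with $0,1\in Q$, a *pair* is a word $tt$ with $t\in Q$, and a *pair word* is a product of pairs (possibly empty). For instance, $0011$ is a pair word and $0110$ is not.

In the next two sections we choose $S$ with $|S|=n$, $0,1\in S$, and $Q$ such that the following hold.

* (P1) For each $\ell\in\{0,1\}$ and $t\in Q$ there is $t'\in Q$ with $\ell\,tt\sim t't'\,\ell$, and for fixed $\ell$ the map $t\mapsto t'$ is a bijection of $Q$.
* (P2) $0*t\in S$ for $t\in Q$. Hence every pair word is legal from $0$ to $0$.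
* (P3) $c_{m-1}1\Rightarrow b'\,c_{m-1}$ for some $b'$ legal from $0$ to $0$.
* (P4) $c_{m-1}\Rightarrow b''$ for some $b''$ legal from $0$ to $1$.

**Lemma 9.** (P1)–(P4) imply the conclusion of Proposition 8 for $S$.

*Proof.* **Step 1: collect everything harmless on the left.** We claim: for each base word $a$ there are $d\in\{0,\dots,m-1\}$ and $b$ legal from $0$ to $0$ with $a\Rightarrow b\,c_d$. Induct on the length; for the empty word take $b$ empty and $d=0$. Suppose $a\Rightarrow b\,c_d$, and append a letter $\ell\in\{0,1\}$.

* If $d<m-1$ and $\ell=\ell_{d+1}$, then $c_d\ell=c_{d+1}$.
* If $d\ge1$ and $\ell=\ell_d$, then $c_d\ell=c_{d-1}\ell\ell\sim tt\,c_{d-1}$ for some $t\in Q$ by repeated use of (P1), and $b\,tt$ is legal from $0$ to $0$ by (P2).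
* If $d=0$ and $\ell=0$, then $b\,0$ is legal from $0$ to $0$, as $0*0=0$.
* If $d=m-1$ and $\ell=1$, use (P3): $b\,c_{m-1}1\Rightarrow b\,b'\,c_{m-1}$, and $bb'$ is legal from $0$ to $0$.

These are all cases: for $1\le d<m-1$ the letter $\ell$ is $\ell_d$ or $\ell_{d+1}$, and for $d=m-1$, which is even, $\ell_{m-1}=0$.

**Step 2: finish.** Let $0\cdot a\in\{0,1\}$ and $a\Rightarrow b\,c_d$ as in Step 1. Moves preserve $c\mapsto c\cdot w$, so $0\cdot a=0\cdot b\,c_d=f(d)$. By injectivity of $f$, $d=0$ or $d=m-1$. If $d=0$, then $a\Rightarrow b$ and $b$ is legal. If $d=m-1$, then $a\Rightarrow b\,c_{m-1}\Rightarrow b\,b''$, which is legal from $0$ to $1$ by (P4). $\square$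

Collecting pairs alone does not finish the job: it leads to $c_{m-1}$, and $c_{m-1}$ itself runs through all residues. So (P3) and (P4) are where the palette has to be chosen well. Two consequences of (P1) will be used all the time.

* (C1) A pair word may be moved left or right across any base word by X-moves, becoming another pair word.
* (C2) If $\bar w$ is the reversal of a base word $w$, then $w\bar w\sim$ a pair word. Indeed, with $w=w'\ell$ we get $w\bar w=w'\ell\ell\bar w'\sim tt\,w'\bar w'$ for some $t\in Q$; now induct. In particular $A_qA_q\sim$ a pair word.

The key to (P3) and (P4) is to turn the long alternating word $A_q$, with $q$ about $m/2$, into a pair word followed by the *single letter* $q$. This can be done by doubling: the move $0q\to q\,(0*q)=q\,(2q)$ manufactures the letter $2q$ from $q$, so about $\log_2 m$ letters suffice to climb from $1$ to $m/2$ along binary digits.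

Since $n\ge4$, the number $3\cdot2^{n-3}$ is even, so $m\neq3\cdot2^{n-3}$. We treat $m$ below and above this number separately.

## 9. Moduli with $2^{n-2}<m<3\cdot2^{n-3}$: binary digits from below

Let $u_k=\lfloor m/2^{n-k}\rfloor$ for $2\le k\le n-1$. Since $1<m/2^{n-2}<\frac32$ and $2<m/2^{n-3}<3$, we have $u_2=1$ and $u_3=2$. Since $\lfloor2x\rfloor\in\{2\lfloor x\rfloor,2\lfloor x\rfloor+1\}$,
$$u_{k+1}=2u_k+\delta_k,\qquad\delta_k\in\{0,1\},\qquad u:=u_{n-1}=\tfrac{m-1}2 .$$
Put
$$S=\{-1,0\}\cup\{u_2,\dots,u_{n-1}\},\qquad Q=\{0,1\}.$$
The $u_k$ are strictly increasing and lie in $[1,\frac{m-1}2]$, and $\frac{m-1}2<m-1$, so $|S|=2+(n-2)=n$. Moreover $-1,0,1,2\in S$.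

*Example 8.* For $m=5$: $S=\{-1,0,1,2\}$. For $m=11$: $n=5$, $u_2,u_3,u_4=1,2,5$ and $S=\{-1,0,1,2,5\}$.

**(P1).** Here $t'=t$. For $\ell=t$ there is nothing to do. By X1, twice in each line,
$$0\,11\to1\,2\,1\to11\,0,\qquad 1\,00\to0\,(-1)\,0\to00\,1,$$
where we used $0*1=2$, $2*1=0$, $1*0=-1$, $(-1)*0=1$. So in this section pair words commute, up to $\sim$, with base words. Since pair words are base words here, they commute with each other.

**(P2).** $0*0=0$ and $0*1=2$ are in $S$.

**Climbing (Core A).** *For $2\le k\le n-1$ there is a pair word $\pi_k$ with $A_{u_k}\sim\pi_k\,u_k$.* For $k=2$ take $\pi_2$ empty: $A_1=1=u_2$. Now let $q=u_k$ and $\pi=\pi_k$, with $A_q\sim\pi q$.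

*If $\delta_k=0$*, the target is $2q$. Counting letters, $A_{2q}=(10)^{q-1}1\,0\,(10)^{q-1}1=A_q0A_q$. Then
$$A_q0A_q\sim A_q0\,\pi q\sim A_q\pi\,0q\sim A_q\pi\,q\,(2q)\sim A_qA_q\,(2q)\sim(\text{pair word})\,(2q).$$
The steps are: the hypothesis for the second $A_q$; moving $\pi$ left across $0$; the move X1 on $0q$, allowed since $2q=u_{k+1}\in S$; the hypothesis backward; and (C2).

*If $\delta_k=1$*, the target is $2q+1$. Here $A_{2q+1}=(10)^{q-1}1\,010\,(10)^{q-1}1=A_q\,010\,A_q$. We use X1 in the forms $10\to0\,(-1)$ and $(-1)q\to q\,((-1)*q)=q\,(2q+1)$, where $2q+1=u_{k+1}\in S$:
$$\begin{aligned}A_q010A_q&\sim A_q010\,\pi q\sim A_q\pi\,010\,q\sim A_q\pi\,00(-1)q\sim A_q\pi\,00\,q\,(2q+1)\\&\sim00\,A_q\,\pi q\,(2q+1)\sim00\,A_qA_q\,(2q+1)\sim(\text{pair word})\,(2q+1).\end{aligned}$$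
The first step of the second line moves the pair $00$ left across the base words $\pi$ and $A_q$. This completes the induction.

Put $\pi=\pi_{n-1}$, so $A_u\sim\pi u$. Since $m-1=2u$, $c_{m-1}=(10)^u=A_u0$. Recall $2u=-1$ in $\mathbb Z/m$.

**(P3).** The aim is to absorb the letter $1$ at the right end. Use X2 in the forms $01\to(1*0)\,0=(-1)\,0$ and $u\,(-1)\to((-1)*u)\,u=(2u+1)\,u=0\,u$:
$$c_{m-1}1=A_u01\sim\pi u\,01\sim\pi u(-1)0\sim\pi\,0u\,0\sim0\,\pi u\,0\sim0A_u0=0\,c_{m-1}.$$
The word $b'=0$ is legal from $0$ to $0$.

**(P4).** $c_{m-1}=A_u0\sim\pi\,u\,0$. From $0$, the pair word $\pi$ is legal and leads back to $0$; then $0*u=2u=-1\in S$; then $(-1)*0=1$. So $b''=\pi u0$ is legal from $0$ to $1$.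

This proves Proposition 8 for these $m$. Z-moves were not needed.

*Example 9.* Let $m=11$. First $A_2=101\to11\,2$. Next,
$$A_5=A_2\,010\,A_2\sim101\,010\,11\,2\sim101\,11\,010\,2\sim101\,11\,00\,(-1)\,2\sim101\,11\,00\,2\,5\sim00\,101\,101\,5,$$
using $11\,2\sim101$ at the end, and $101101=10\,11\,01\sim11\,1001\sim11\,00\,11$. So $c_{10}=A_50\sim00\,11\,00\,11\,5\,0$. From $0$ the colors are $0,0,0,2,0,0,0,2,0,10,1$, all in $S=\{10,0,1,2,5\}$. In contrast, $c_{10}$ itself starts with $0,2,-2$ and $-2=9\notin S$.

## 10. Moduli with $3\cdot2^{n-3}<m<2^{n-1}$: binary digits from above

Let us see why the previous palette does not do. If $m>3\cdot2^{n-3}$, then $u_2=1$ and $u_3=3$, so $2$ is no longer among the $u_k$. But $2$ was used to move $11$ across $0$. Adding it gives $\{-1,0,2\}\cup\{u_2,\dots,u_{n-1}\}$, which has $n+1$ elements: one too many. For $m=7$ we would get $\{-1,0,1,2,3\}$, while the goal is four colors. We therefore round up: doubling with $0*q=2q$ and $1*q=2q-1$ needs no $-1$ in the palette. The price is that pairs no longer commute with the letter $1$; they get twisted, and we shall need the Z-move to produce additional pairs.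

Let $v_k=\lceil m/2^{n-k}\rceil$ for $1\le k\le n-1$. Since $\frac12<m/2^{n-1}<1$, $\frac32<m/2^{n-2}<2$ and $3<m/2^{n-3}<4$, we have $v_1=1$, $v_2=2$, $v_3=4$. Since $\lceil2x\rceil\in\{2\lceil x\rceil-1,2\lceil x\rceil\}$,
$$v_{k+1}=2v_k-\varepsilon_k,\qquad\varepsilon_k\in\{0,1\},\qquad h:=v_{n-1}=\tfrac{m+1}2 .$$
Put
$$S=\{0,v_1,\dots,v_{n-1}\},\qquad Q=\{0,1,2\}.$$
We have $v_1<v_2$, and $v_{k+1}\ge2v_k-1>v_k$ once $v_k\ge2$; so the $v_k$ are strictly increasing in $[1,\frac{m+1}2]$, and $\frac{m+1}2<m$. Hence $|S|=1+(n-1)=n$. Moreover $0,1,2,4\in S$ (recall $n-1\ge3$), and $m\ge7$. Let $\tau$ be the permutation of $Q$ that exchanges $0$ and $2$ and fixes $1$.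

*Example 10.* For $m=7$: $S=\{0,1,2,4\}$, $h=4$. For $m=13$: $n=5$, $S=\{0,1,2,4,7\}$, $h=7=2\cdot4-1$.

**(P1).** By X1, with $0*1=2$, $2*1=0$, $0*2=4$, $4*2=0$:
$$0\,11\to1\,2\,1\to11\,0,\qquad0\,22\to2\,4\,2\to22\,0.$$
By X2, with $0*1=2$ and $2*1=0$:
$$1\,00\to2\,1\,0\to22\,1,\qquad1\,22\to0\,1\,2\to00\,1.$$
The cases $0\,00$ and $1\,11$ are trivial. So (P1) holds, with $t'=t$ for $\ell=0$ and $t'=\tau(t)$ for $\ell=1$. Writing $P^\tau$ for the result of applying $\tau$ to all letters of a pair word $P$, we have
$$0P\sim P0,\qquad1P\sim P^\tau1.\tag{4}$$

*Pairs commute: $tt\,ss\sim ss\,tt$.* If $t\in\{0,1\}$, move $ss$ left across the two letters $t$; by (4) it is unchanged for $t=0$, and for $t=1$ it becomes $\tau^2(ss)=ss$. If $s\in\{0,1\}$, exchange the roles and use the symmetry of $\sim$. If $s=t=2$ there is nothing to show. Also, since $\tau(1)=1$, *the pair $11$ commutes with all base words.*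

**(P2).** $0*0=0$, $0*1=2$, $0*2=4$ are in $S$.

**Free pairs.** *For every pair word $P$, $c_{m-1}\Rightarrow P\,c_{m-1}$.* The purpose is to have any desired pairs available. Apply Z to a letter $t$ of $c_{m-1}=101010\cdots$, and move two of the three letters $ttt$, as a pair, to the left end; the word left behind is $c_{m-1}$. By (4) the pair is twisted by $\tau$ once for each $1$ it crosses. The first letter $1$ yields $11$. The first $0$, with one $1$ before it, yields $22$. The second $0$, with two $1$s before it, yields $00$; it exists as $m-1\ge6$. So $c_{m-1}\Rightarrow ss\,c_{m-1}$ for each $s\in Q$. Repeating this produces the pairs of $P$ from left to right.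

**Climbing (Core B).** *For $1\le k\le n-1$ there are pair words $\rho_k,\pi_k$ with $\rho_kA_{v_k}\sim\pi_k\,v_k$.* For $k=1$ both are empty: $A_1=1=v_1$. Now let $q=v_k$, $\rho=\rho_k$, $\pi=\pi_k$, so that $\rho A_q\sim\pi q$.

*If $\varepsilon_k=0$*, the target is $2q$, and $A_{2q}=A_q0A_q$. To use the hypothesis on the second $A_q$ we need $\rho$ in front of it, so let $\hat\rho$ be the pair word with $\hat\rho\,A_q0\sim A_q0\,\rho$, which exists by (C1). Then
$$\begin{aligned}\hat\rho A_{2q}&\sim A_q0\,\rho A_q\sim A_q0\,\pi q\sim A_q\pi\,0q\sim A_q\pi\,q\,(2q)\\&\sim A_q\,\rho A_q\,(2q)\sim(\text{pair word})\,(2q).\end{aligned}$$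
Here X1 on $0q$ is allowed as $2q=v_{k+1}\in S$; in the last step $\rho$ moves left across $A_q$, and then (C2) applies. Take $\rho_{k+1}=\hat\rho$.

*If $\varepsilon_k=1$*, the target is $2q-1$. First,
$$A_q1A_q=(10)^{q-1}\,111\,(01)^{q-1}\sim11\,(10)^{q-1}1(01)^{q-1}=11\,A_{2q-1},\tag{5}$$
since $11$ commutes with base words and $(10)^{q-1}1(01)^{q-1}=(10)^{2q-2}1$. We want to apply X1 in the form $1q\to q\,(1*q)=q\,(2q-1)$, where $2q-1=v_{k+1}\in S$. If we put only $\rho$ in front of the second $A_q$, then $\rho A_q\sim\pi q$, and moving $1$ to the right across $\pi$ changes $\pi$ into $\pi^\tau$; the word $\pi^\tau q$ cannot be converted back into $\rho A_q$. This is the obstruction caused by the twist, and it disappears if we insert $\pi^\tau$ as well, so that the product of $\pi$ and $\pi^\tau$ is just reordered by the twist: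
$$\begin{aligned}A_q1\,\pi^\tau\rho A_q&\sim A_q1\,\pi^\tau\pi\,q\sim A_q\,\pi\pi^\tau\,1q\sim A_q\,\pi\pi^\tau\,q\,(2q-1)\\&\sim A_q\,\pi^\tau\,\pi q\,(2q-1)\sim A_q\,\pi^\tau\rho A_q\,(2q-1)\sim(\text{pair word})\,(2q-1).\end{aligned}$$
The steps are: the hypothesis; (4) for the pair word $\pi^\tau\pi$, whose twist is $\pi\pi^\tau$; X1; commuting pairs; the hypothesis backward; moving $\pi^\tau\rho$ left across $A_q$ and (C2). On the other hand, moving $\pi^\tau\rho$ to the left end and using (5),
$$A_q1\,\pi^\tau\rho A_q\sim P\,A_q1A_q\sim P\,11\,A_{2q-1}$$
for a pair word $P$. Take $\rho_{k+1}=P\,11$. This completes the induction.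

Put $\rho=\rho_{n-1}$ and $\pi=\pi_{n-1}$, so $\rho A_h\sim\pi h$. Since $2(h-1)=m-1$, $A_h=(10)^{h-1}1=c_{m-1}1$. In $\mathbb Z/m$ we have $2h=1$.

**(P3).** The aim is again to absorb a letter $1$. Apply Z to the last letter, use free pairs to create $\rho$, and use X2 in the form $h1\to(1*h)\,h=(2h-1)\,h=0\,h$:
$$\begin{aligned}c_{m-1}1&\Rightarrow c_{m-1}111\Rightarrow\rho\,c_{m-1}111=\rho A_h11\sim\pi h\,11\sim\pi\,0h\,1\\&\sim0\,\pi h\,1\sim0\,\rho A_h1=0\,\rho\,c_{m-1}11\sim0\,\rho\,11\,c_{m-1}.\end{aligned}$$
The word $b'=0\,\rho\,11$ is legal from $0$ to $0$, by $0*0=0$ and (P2).

**(P4).** By free pairs, and since $11$ commutes with base words,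
$$c_{m-1}\Rightarrow\rho\,11\,c_{m-1}\sim\rho\,c_{m-1}11=\rho A_h1\sim\pi\,h\,1 .$$
From $0$: the pair word $\pi$ leads legally back to $0$; then $0*h=2h=1$; then $1*1=1$. So $b''=\pi h1$ is legal from $0$ to $1$.

This proves Proposition 8 in the remaining case. $\square$

*Example 11.* Let $m=7$. We have $A_2=101\to11\,2$ and
$$A_4=A_20A_2\sim101\,0\,11\,2\sim101\,11\,0\,2\sim101\,11\,2\,4\sim101\,101\,4\sim11\,22\,11\,4,$$
where $101101=10\,11\,01\sim11\,1\,00\,1\sim11\,22\,11$ shows the twist. So $\rho_3$ is empty, $\pi_3=11\,22\,11$, and $c_6\Rightarrow11\,c_6\sim c_611=A_41\sim11\,22\,11\,4\,1$. From $0$ the colors are $0,2,0,4,0,2,0,1,1$, all in $S=\{0,1,2,4\}$. For $m=13$ the same words occur for $k\le3$, and then $\varepsilon_3=1$ with $q=4$, $\pi=11\,22\,11$, $\pi^\tau=11\,00\,11$. Moving $\pi^\tau$ left across $A_41$, which contains five letters $1$, gives $P=11\,22\,11$, so $\rho_4=11\,22\,11\,11$ is not empty.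

## 11. The minimal number of colors for all odd moduli

Proposition 8 is proved, and with it Theorem 3(1) and Theorem 2, by Section 7.

*Proof of Theorem 3(2).* The lower bound is Section 3. Let $K$ be a knot with a generating $m$-coloring. By Theorem 3(1) there is a diagram of $K$ on which the corresponding coloring uses only colors in an affine image of $S_m$, a set of $n$ elements. The corresponding coloring is generating: its affine normalization in Section 7 contains the colors $0$ and $1$ for $m\ge5$, and for $m=3$ it is non-trivial. So it uses at least $n$ colors, hence exactly $n$, and its palette is the whole affine image of $S_m$. $\square$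

*Proof of Theorem 1.* For $m=p$ prime, generating means non-trivial. So the minimum in Theorem 3(2) is $C_p(K)$, and $C_p(K)=\lfloor\log_2p\rfloor+2$. $\square$

*Proof of Corollary 4.* **Step 1: lower bound.** We pass from a non-trivial $m$-coloring to a generating one for a divisor of $m$. The color differences of a non-trivial $m$-coloring of a diagram of $K$ generate a subgroup of $\mathbb Z/m$ of some order $m'>1$ with $m'\mid m$; it consists of the multiples of $m/m'$. Translate so that one color is $0$; then all colors lie in this subgroup, and dividing by $m/m'$ gives a generating $m'$-coloring with the same number of colors. Reduce it modulo a prime $q\mid m'$: the differences still generate $\mathbb Z/q$, so the result is a non-trivial $q$-coloring. Hence $K$ is $q$-colorable and $q\mid m$, so $p$ exists and $p\le q\le m'$. By Theorem 3(2) the coloring uses at least $\lfloor\log_2m'\rfloor+2\ge\lfloor\log_2p\rfloor+2$ colors.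

**Step 2: it is attained.** By Theorem 1 there is a diagram of $K$ with a non-trivial $p$-coloring using $\lfloor\log_2p\rfloor+2$ colors. Multiplication by $m/p$ is an injective homomorphism $\mathbb Z/p\to\mathbb Z/m$. It turns this coloring into a non-trivial $m$-coloring with the same number of colors. $\square$
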